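\title{Volume comparison at a cone point and nonexistence for a singular mean field equation on the sphere}

\begin{abstract}
We study the singular mean field equation on the round sphere with parameter $\rho$ and weights $\alpha_1,\dots,\alpha_N\in(-1,0)$. We prove that it has no solution when $8\pi(1+\min_j\alpha_j)\le\rho<4\pi(2+\sum_j\alpha_j)$, which answers a question on the range in which the Leray--Schauder degree vanishes. In this range a solution would define a metric of area $\rho$ with curvature at least $\frac12$ and with cone points, and Bishop--Gromov comparison from the sharpest cone point bounds the area by $8\pi(1+\min_j\alpha_j)$. Together with known uniqueness results this determines the number of solutions for every $\rho\le4\pi(2+\sum_j\alpha_j)$. An example shows that the sign condition on the weights cannot be dropped.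
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The equation}
Let $(\mathbb{S}^2,g)$ be the round sphere of curvature $1$ and area $4\pi$. We write $\Delta$ for its Laplace--Beltrami operator and $d$ for its distance; integrals without a measure are taken over $\mathbb{S}^2$ against the area element $dV_g$. Fix distinct points $p_1,\dots,p_N\in\mathbb{S}^2$, weights $\alpha_j>-1$ and a parameter $\rho\in\mathbb{R}$. The singular mean field (Liouville) equation is
\begin{equation}\label{eq:main}
\Delta v+\rho\left(\frac{e^v}{\int e^v}-\frac1{4\pi}\right)=4\pi\sum_{j=1}^N\alpha_j\left(\delta_{p_j}-\frac1{4\pi}\right)\quad\text{on }\mathbb{S}^2 .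
\end{equation}
To fix the class of solutions we subtract the singular part. Let $G_p$ be the Green function, defined by $-\Delta G_p=\delta_p-\frac1{4\pi}$ and $\int G_p=0$. Explicitly,
\begin{equation}\label{eq:green}
G_p=-\frac1{4\pi}\log\bigl(1-\cos d(\cdot,p)\bigr)+\text{const}.
\end{equation}
Indeed, $\Delta f=((1-t^2)f')'$ for a function of $t=\cos d(\cdot,p)$, so $\Delta\log(1-t)=-1$ off $p$, and $\log(1-\cos d)-2\log d$ is smooth near $p$. Put
\[
h=e^{-4\pi\sum_j\alpha_jG_{p_j}}=\text{const}\cdot\prod_j\bigl(1-\cos d(\cdot,p_j)\bigr)^{\alpha_j}.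
\]
Then $h$ is positive and smooth off the $p_j$ and comparable to $d(\cdot,p_j)^{2\alpha_j}$ near $p_j$; the condition $\alpha_j>-1$ says that $h$ is integrable. A \emph{solution} of \eqref{eq:main} is a function $v=w-4\pi\sum_j\alpha_jG_{p_j}$, where $w\in H^1(\mathbb{S}^2)$ is a weak solution of the regular equation $\Delta w+\rho\bigl(he^w/\!\int he^w-\frac1{4\pi}\bigr)=0$, that is,
\begin{equation}\label{eq:weak}
\int\langle\nabla w,\nabla\phi\rangle=\rho\int\left(\frac{he^w}{\int he^w}-\frac1{4\pi}\right)\phi\qquad\text{for all }\phi\in H^1(\mathbb{S}^2).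
\end{equation}
Such a $v$ satisfies \eqref{eq:main} in the sense of distributions. Adding a constant to $v$ gives another solution, so solutions are counted modulo constants; equivalently, $\int w=0$.

\subsection*{The question}
Two values of $\rho$ govern what follows: $8\pi(1+\alpha_-)$ and $\bar\rho$, where
\[
\alpha_-=\min\{0,\min_j\alpha_j\},\qquad\bar\rho=4\pi\Bigl(2+\sum_j\alpha_j\Bigr).
\]
When all weights are negative we number the points so that $\alpha_1=\alpha_-$. Then
\begin{equation}\label{eq:gap}
\bar\rho-8\pi(1+\alpha_-)=4\pi\Bigl(|\alpha_1|-\sum_{j\ge2}|\alpha_j|\Bigr).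
\end{equation}
This number is positive for $N=1$. For $N=2$ it is nonnegative, and it vanishes exactly when $\alpha_1=\alpha_2$. For $N\ge3$ it can have either sign: the weights $(-\frac12,-\frac18,-\frac18)$ give $8\pi(1+\alpha_-)=4\pi<5\pi=\bar\rho$, and the weights $(-\frac12,-\frac12,-\frac12)$ give $4\pi>2\pi$.

The following facts, for $\alpha_j\in(-1,0)$, are quoted in \cite{source}.
\begin{itemize}
\item[(U1)] If $\rho<\bar\rho$, equation \eqref{eq:main} has at most one solution.
\item[(U2)] If $N\ge3$ and $\rho=\bar\rho$, equation \eqref{eq:main} has at most one solution.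
\item[(D)] By Chen--Lin, if $N\ge3$ and $\rho\in(8\pi(1+\alpha_-),\bar\rho)$, the Leray--Schauder degree of the problem is $0$.
\end{itemize}
A nondegenerate solution contributes $\pm1$ to the degree, so by (U1) and (D) a solution in the range of (D) would have to be degenerate. This suggests that there is none, but it does not prove it. The question posed in \cite{source} is the following.

\medskip\noindent
\emph{Let $N\ge3$ and $\alpha_j\in(-1,0)$ for all $j$. Is it true that \eqref{eq:main} has no solution for $\rho\in(8\pi(1+\alpha_-),\bar\rho)$?}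

\subsection*{Results}
The answer is yes, for every $N$ and with the left endpoint included.

\begin{theorem}\label{thm:main}
Let $N\ge1$ and $\alpha_j\in(-1,0)$ for all $j$. If $8\pi(1+\alpha_-)\le\rho<\bar\rho$, then \eqref{eq:main} has no solution.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $N\ge1$, $\alpha_j\in(-1,0)$ for all $j$, and $\rho\le\bar\rho$.
\begin{itemize}
\item[(a)] If $\rho<8\pi(1+\alpha_-)$, there is exactly one solution.
\item[(b)] If $8\pi(1+\alpha_-)\le\rho\le\bar\rho$, there is no solution, except when $N=2$, $\alpha_1=\alpha_2$ and $\rho=\bar\rho$. In that case there are infinitely many.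
\end{itemize}
\end{theorem}

The uniqueness in (a) is taken from (U1) and (U2); everything else is proved here, without degree theory. Part (a) shows that the lower threshold in Theorem~\ref{thm:main} is sharp, and part (b) settles both endpoints. We make no claim for $\rho>\bar\rho$. The sign of the weights is essential.

\begin{proposition}\label{prop:sign}
For every even $N\ge4$ there are configurations with all $\alpha_j>0$ (so that $\alpha_-=0$) such that \eqref{eq:main} has solutions for every $\rho$ in the nonempty interval $(8\pi,\min\{16\pi,\bar\rho\})$.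
\end{proposition}

\subsection*{The idea}
Both thresholds are geometric. After normalization, a solution with $\rho>0$ is the logarithm of the conformal factor of a metric of area $\rho$ with cone points at the $p_j$. The inequality $\rho\le\bar\rho$ says that this metric has curvature at least $\frac12$, and $8\pi(1+\alpha_-)$ is the largest area that such a metric can have when one of its cone angles is $2\pi(1+\alpha_-)$. Section~\ref{sec:metrics} sets up this dictionary. Section~\ref{sec:area} proves the area bound, first by hand under rotational symmetry and then in general, and Section~\ref{sec:nonexistence} deduces Theorem~\ref{thm:main}. Section~\ref{sec:min} finds solutions by minimization, which gives Theorem~\ref{thm:class}(a) and Proposition~\ref{prop:sign}. Section~\ref{sec:endpoint} treats the case $\rho=\bar\rho=8\pi(1+\alpha_-)$, where the area bound alone decides nothing.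

\section{Solutions as metrics with cone points}\label{sec:metrics}

We use three standard facts.
\begin{itemize}
\item[(MT)] \emph{Moser--Trudinger inequality.} There is $C$ such that $\log\int e^f\le\frac1{16\pi}\int|\nabla f|^2+C$ for all $f\in H^1(\mathbb{S}^2)$ with $\int f=0$. Applied to $sf$, it shows that for each $s<\infty$ the norm $\|e^f\|_{L^s}$ is bounded on bounded subsets of $H^1$.
\item[(L)] \emph{Inverse of the Laplacian.} Let $1<q<2$. For $F\in L^q$ of mean zero there is a unique $f=(-\Delta)^{-1}F\in W^{2,q}$ of mean zero with $-\Delta f=F$, and $\|f\|_{W^{2,q}}\le C\|F\|_{L^q}$. The space $W^{2,q}(\mathbb{S}^2)$ embeds in $H^1$ and in a H\"older space $C^{0,\sigma}$, and it embeds compactly in $C^0$. A distribution on $\mathbb{S}^2$ with zero Laplacian is constant.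
\item[(C)] \emph{Conformal change.} For smooth $u$, the metric $e^ug$ has area element $e^u\,dV_g$ and Gauss curvature $e^{-u}(1-\frac12\Delta u)$. In a local conformal coordinate $z=x+iy$ we have $g=e^\gamma|dz|^2$ with $\gamma$ smooth, $\Delta=e^{-\gamma}\Delta_0$ with $\Delta_0=\partial_x^2+\partial_y^2=4\partial_z\partial_{\bar z}$, and $\Delta_0\gamma=-2e^\gamma$ because $g$ has curvature $1$.
\end{itemize}
Write $\Sigma=\{p_1,\dots,p_N\}$. For a solution $v$ with $\rho>0$, the \emph{normalized solution} is
\[
u=v+\log\rho-\log\int e^v,\qquad\text{so that}\qquad e^u=\rho\,\frac{he^w}{\int he^w}.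
\]

\begin{lemma}\label{lem:normal}
Let $\alpha_j\in(-1,0)$ for all $j$, let $\rho>0$, and let $u$ be a normalized solution. Then $w\in W^{2,q}(\mathbb{S}^2)$ for some $q\in(1,2)$, $u\in L^1(\mathbb{S}^2)\cap C^\infty(\mathbb{S}^2\setminus\Sigma)$, $\int e^u=\rho$, there are constants $b_j$ with $u=2\alpha_j\log d(\cdot,p_j)+b_j+o(1)$ at $p_j$, and in the sense of distributions
\begin{equation}\label{eq:curv}
1-\frac12\Delta u=\frac12e^u+\frac{\bar\rho-\rho}{8\pi}+2\pi\sum_j|\alpha_j|\,\delta_{p_j}.
\end{equation}
\end{lemma}

\begin{proof}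
We have $h\in L^{q_0}$ whenever $q_0|\alpha_-|<1$, and $e^w\in L^s$ for all $s<\infty$ by (MT). By H\"older's inequality $he^w\in L^q$ for some $q\in(1,2)$. The difference between $w$ and $(-\Delta)^{-1}[e^u-\frac{\rho}{4\pi}]$ has zero Laplacian, so $w\in W^{2,q}\subset C^{0,\sigma}$ by (L). Off $\Sigma$ the function $h$ is smooth, so $he^w$ is locally H\"older, and interior Schauder estimates, applied repeatedly, give $w\in C^\infty(\mathbb{S}^2\setminus\Sigma)$. The expansion at $p_j$ follows from \eqref{eq:green} and the continuity of $w$. Finally, \eqref{eq:main} reads $\Delta u+e^u=\frac{\rho}{4\pi}-\sum_j\alpha_j+4\pi\sum_j\alpha_j\delta_{p_j}$, and $1-\frac{\rho}{8\pi}+\frac12\sum_j\alpha_j=\frac{\bar\rho-\rho}{8\pi}$.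
\end{proof}

Consider the metric $e^ug$, of area $\rho$. Off $\Sigma$ its curvature is, by (C) and \eqref{eq:curv},
\begin{equation}\label{eq:K}
K=\frac12+\frac{\bar\rho-\rho}{8\pi}\,e^{-u},
\end{equation}
which is at least $\frac12$ exactly when $\rho\le\bar\rho$, and equals $\frac12$ when $\rho=\bar\rho$. Near $p_j$ the metric looks like a multiple of $|z|^{2\alpha}|dz|^2$ with $\alpha=\alpha_j$. In this model the circle $|z|=s$ lies at distance $r=s^{1+\alpha}/(1+\alpha)$ from the origin, has length $2\pi s^{1+\alpha}=2\pi(1+\alpha)r$, and encloses area $(1+\alpha)\pi r^2$. So $p_j$ is a cone point of angle $2\pi(1+\alpha_j)$, and small disks around it have a fraction $1+\alpha_j$ of the Euclidean area. For $\alpha_j<0$ the angle is less than $2\pi$, and the deficit $2\pi|\alpha_j|$ appears in \eqref{eq:curv} as a \emph{positive} atom of curvature. A positive weight would give a negative atom.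

The extremal example is the football: cut from the round sphere of curvature $\frac12$, whose area is $8\pi$, a lune of angle $2\pi\beta$ and glue its two sides. The result has two cone points of angle $2\pi\beta$ and area $8\pi\beta$. Footballs give the exceptional case of Theorem~\ref{thm:class}, for any position of the two points.

\begin{lemma}\label{lem:football}
Let $N=2$, $\alpha_1=\alpha_2=\alpha\in(-1,0)$ and $\rho=\bar\rho=8\pi(1+\alpha)$. Then \eqref{eq:main} has infinitely many solutions.
\end{lemma}

\begin{proof}
Let $\beta=1+\alpha$ and $\lambda>0$. Pulling back the metric $8|d\zeta|^2/(1+|\zeta|^2)^2$ of curvature $\frac12$ under $\zeta=\lambda z^\beta$ leads to the metric $e^{U_\lambda}|dz|^2$ on $\mathbb{C}\setminus\{0\}$, where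
\[
e^{U_\lambda}=\frac{8\beta^2\lambda^2|z|^{2\alpha}}{(1+\lambda^2|z|^{2\beta})^2}=\frac{8\beta^2X}{|z|^2(1+X)^2},\qquad X=\lambda^2|z|^{2\beta}.
\]
With $s=\log|z|$ we have $\Delta_0=|z|^{-2}\partial_s^2$ on radial functions and $\partial_sX=2\beta X$. Hence $\partial_s^2\log(1+X)=4\beta^2X/(1+X)^2$, which gives $\Delta_0U_\lambda=-e^{U_\lambda}$ off $0$, and the area is
\[
2\pi\int_{-\infty}^\infty\frac{8\beta^2X}{(1+X)^2}\,ds=8\pi\beta\int_0^\infty\frac{dX}{(1+X)^2}=8\pi\beta=\bar\rho .
\]
In the coordinate $1/z$ the metric has the same form with $1/\lambda$ in place of $\lambda$.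

Compose a stereographic projection with a M\"obius map to get a conformal coordinate $z:\mathbb{S}^2\to\mathbb{C}\cup\{\infty\}$ with $z(p_1)=0$ and $z(p_2)=\infty$, and define $u$ by $e^ug=e^{U_\lambda}|dz|^2$, that is, $u=U_\lambda-\gamma$. By (C), $\Delta u=2-e^u$ off $\Sigma$, and $u-2\alpha\log d(\cdot,p_j)$ is bounded near $p_j$. Put $w=u+4\pi\alpha(G_{p_1}+G_{p_2})$. Then $w$ is bounded, $he^w=e^u$, $\int he^w=\bar\rho$, and since $\Delta G_p=\frac1{4\pi}$ off $p$,
\[
-\Delta w=e^u-2-2\alpha=e^u-\frac{\bar\rho}{4\pi}\qquad\text{off }\Sigma .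
\]
The right side has mean zero and lies in $L^q$ for some $q\in(1,2)$. The function $w-(-\Delta)^{-1}[e^u-\frac{\bar\rho}{4\pi}]$ is bounded and harmonic off two points. These singularities are removable, so it is harmonic on $\mathbb{S}^2$ and hence constant. Thus $w\in W^{2,q}\subset H^1$ satisfies \eqref{eq:weak} with $\rho=\bar\rho$. Finally, $U_\lambda-U_\mu$ tends to $2\log(\lambda/\mu)$ at $0$ and to $-2\log(\lambda/\mu)$ at $\infty$, so it is constant only if $\lambda=\mu$.
\end{proof}

\section{The area bound}\label{sec:area}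

\subsection*{The rotationally symmetric case}
Let $N=1$, $p=p_1$, $\alpha=\alpha_1\in(-1,0)$ and $0<\rho\le\bar\rho$, and suppose that a normalized solution $u$ depends only on $\theta=d(\cdot,p)\in(0,\pi)$. We show by hand that $\rho\le8\pi(1+\alpha)$. Introduce the distance $t$ from $p$ in the metric $e^ug$ and the length $2\pi J$ of the circle at that distance:
\[
t=\int_0^\theta e^{u/2}\,d\theta'\in(0,L),\qquad J=e^{u/2}\sin\theta,\qquad\rho=2\pi\int_0^\pi e^u\sin\theta\,d\theta=2\pi\int_0^LJ\,dt .
\]
Since $\frac{d}{dt}=e^{-u/2}\frac{d}{d\theta}$ and $\Delta u=(u_\theta\sin\theta)_\theta/\sin\theta$,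
\[
J_t=\cos\theta+\tfrac12u_\theta\sin\theta,\qquad J_{tt}=-e^{-u/2}\sin\theta\,\bigl(1-\tfrac12\Delta u\bigr)=-KJ .
\]
As $\theta\to0$ we have $J\to0$. Also $2\pi w_\theta\sin\theta=\int_{d<\theta}\Delta w\to0$, and $u=w+\alpha\log(1-\cos\theta)+\text{const}$, so $u_\theta\sin\theta=w_\theta\sin\theta+\alpha(1+\cos\theta)\to2\alpha$ and $J_t\to1+\alpha$. The cone angle is thus the initial slope of $J$. Compare $J$ with $S(t)=\sqrt2\sin(t/\sqrt2)$, which solves $S_{tt}=-\frac12S$ with slope $1$ at $0$. For $t<\min\{L,\sqrt2\pi\}$ the Wronskian $W=J_tS-JS_t$ satisfies $W(0^+)=0$ and $W_t=-(K-\frac12)JS\le0$ by \eqref{eq:K}. So $J/S$ is nonincreasing, with limit $1+\alpha$ at $0$, and $J\le(1+\alpha)S$. Since $J>0$ on $(0,L)$ and $S(\sqrt2\pi)=0$, we get $L\le\sqrt2\pi$, and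
\[
\rho\le2\pi(1+\alpha)\int_0^{\sqrt2\pi}S\,dt=8\pi(1+\alpha).
\]
If $\rho<\bar\rho$, then $K>\frac12$ and the inequality is strict. The profile $J=(1+\alpha)S$ is that of the football.

\subsection*{The general case}
Without symmetry, the monotonicity of $J/S$ along each geodesic ray from $p$ is the content of the Bishop--Gromov theorem. Let $V(r)=4\pi(1-\cos(r/\sqrt2))=2\pi\int_0^rS\,dt$ be the area of a disk of radius $r$ in the sphere of curvature $\frac12$; note that $V(\sqrt2\pi)=8\pi$ and $V(r)/(\pi r^2)\to1$ as $r\to0$. Let $\tilde g$ be a smooth metric on $\mathbb{S}^2$ with curvature at least $\frac12$. By the Bonnet--Myers theorem its diameter is at most $\sqrt2\pi$, and by the Bishop--Gromov theorem $r\mapsto\operatorname{Area}_{\tilde g}(B^{\tilde g}_r(p))/V(r)$ is nonincreasing on $(0,\sqrt2\pi]$. The points at distance exactly $\sqrt2\pi$ from $p$ lie in the cut locus, a null set. Therefore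
\begin{equation}\label{eq:BG}
\operatorname{Area}_{\tilde g}(\mathbb{S}^2)\le\frac{8\pi}{V(r)}\operatorname{Area}_{\tilde g}\bigl(B^{\tilde g}_r(p)\bigr),\qquad0<r\le\sqrt2\pi .
\end{equation}
At a cone point of angle $2\pi(1+a)$ the right side should tend to $8\pi(1+a)$ as $r\to0$.

The difficulty is that \eqref{eq:BG} is a statement about smooth metrics, while $e^ug$ is singular at every $p_j$. We therefore need a smoothing that keeps the bound $K\ge\frac12$. This bound reads $1-\frac12\Delta u\ge\frac12e^u$: the left side is affine in $u$ and the right side is convex. An averaging operator that commutes with $\Delta$ preserves such an inequality by Jensen's inequality, and the heat semigroup is such an operator. Smoothing destroys the cone, and for a smooth metric the limit $r\to0$ in \eqref{eq:BG} gives only $8\pi$. The order of limits repairs this: we fix a small $r$, let the smoothing parameter tend to $0$, so that the cone is visible at scale $r$, and only then let $r\to0$.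

We recall the properties of the heat kernel $H_\varepsilon(x,y)$, $\varepsilon>0$, of $(\mathbb{S}^2,g)$. It is smooth, positive and symmetric, $\int H_\varepsilon(x,y)\,dV_g(y)=1$, and $\Delta_xH_\varepsilon=\partial_\varepsilon H_\varepsilon=\Delta_yH_\varepsilon$. Put $P_\varepsilon f(x)=\int H_\varepsilon(x,y)f(y)\,dV_g(y)$. As $\varepsilon\to0$, $P_\varepsilon f\to f$ in $L^1$ if $f\in L^1$ and uniformly if $f$ is continuous, and $H_\varepsilon\to0$ uniformly on $\{d(x,y)\ge\kappa\}$ for each $\kappa>0$.

\begin{lemma}[Area bound]\label{lem:area}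
Let $u\in L^1(\mathbb{S}^2)$ with $e^u\in L^1(\mathbb{S}^2)$, and suppose that $1-\frac12\Delta u-\frac12e^u$ is a nonnegative measure. Let $p\in\mathbb{S}^2$, and assume that $u$ is continuous in a punctured neighborhood of $p$ and that $u=2a\log d(\cdot,p)+b+o(1)$ at $p$, with $a>-1$. Then
\[
\int e^u\le8\pi(1+a).
\]
\end{lemma}

\begin{proof}
\emph{Smoothing.} The hypothesis gives $\int(\phi-\frac12u\Delta\phi)\ge\frac12\int e^u\phi$ for all smooth $\phi\ge0$. Let $u_\varepsilon=P_\varepsilon u\in C^\infty(\mathbb{S}^2)$ and take $\phi=H_\varepsilon(x,\cdot)$. Since $\Delta_yH_\varepsilon=\Delta_xH_\varepsilon$, the left side is $1-\frac12\Delta u_\varepsilon(x)$. Jensen's inequality for the probability measure $H_\varepsilon(x,y)\,dV_g(y)$ then gives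
\begin{equation}\label{eq:jensen}
1-\tfrac12\Delta u_\varepsilon\ \ge\ \tfrac12P_\varepsilon(e^u)\ \ge\ \tfrac12e^{u_\varepsilon}.
\end{equation}
By (C), the smooth metric $g_\varepsilon=e^{u_\varepsilon}g$ has curvature at least $\frac12$, so \eqref{eq:BG} applies to it.

\emph{Locating the balls of $g_\varepsilon$.} Write $d$ for $d(\cdot,p)$ and $B_s=\{d<s\}$. Fix $\eta\in(0,1)$, and let $s>0$ be so small that $u$ is continuous and $|u-2a\log d-b|\le\eta$ on $\{0<d<2s\}$. Define $\delta\in(0,s)$ by $\delta^{1+a}=\eta s^{1+a}$, let $A=\{\delta\le d\le s\}$, and put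
\[
r=e^{(b-2\eta)/2}\,\frac{s^{1+a}-\delta^{1+a}}{1+a}=(1-\eta)\,e^{(b-2\eta)/2}\,\frac{s^{1+a}}{1+a}.
\]
Since $a>-1$, we have $r\to0$ as $s\to0$; we take $s$ so small that $r<\sqrt2\pi$. We claim that $B^{g_\varepsilon}_r(p)\subset B_s$ for small $\varepsilon$. We control $u_\varepsilon$ only away from $p$, so we measure only the part of a curve that crosses $A$.

First, $u_\varepsilon\to u$ uniformly on $A$. To see this, take a continuous cutoff $\chi$ with compact support in $\{0<d<2s\}$ and equal to $1$ near $A$. Then $\chi u$ is continuous, so $P_\varepsilon(\chi u)\to\chi u$ uniformly. The function $(1-\chi)u\in L^1$ vanishes within some distance $\kappa>0$ of $A$, so on $A$ we have $|P_\varepsilon((1-\chi)u)|\le\|(1-\chi)u\|_{L^1}\sup_{d(x,y)\ge\kappa}H_\varepsilon(x,y)\to0$. Hence $u_\varepsilon\ge2a\log d+b-2\eta$ on $A$ for small $\varepsilon$.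

Now let $c$ be a piecewise $C^1$ curve from $p$ to a point outside $B_s$. Let $t_1$ be the first time at which $d(c)=s$, and $t_0$ the last time before $t_1$ at which $d(c)=\delta$. On $[t_0,t_1]$ the curve lies in $A$. The function $d\circ c$ is Lipschitz with $|(d\circ c)'|\le|c'|_g$ almost everywhere, so the $g_\varepsilon$-length of $c$ is at least
\[
\int_{t_0}^{t_1}e^{u_\varepsilon(c)/2}|c'|_g\,dt\ \ge\ e^{(b-2\eta)/2}\int_{t_0}^{t_1}(d\circ c)^a\,(d\circ c)'\,dt=r .
\]
Thus every point outside $B_s$ has $g_\varepsilon$-distance at least $r$ from $p$, which proves the claim.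

\emph{Limits.} By \eqref{eq:BG}, the claim and \eqref{eq:jensen}, for small $\varepsilon$,
\[
\int e^{u_\varepsilon}\le\frac{8\pi}{V(r)}\int_{B_s}e^{u_\varepsilon}\le\frac{8\pi}{V(r)}\int_{B_s}P_\varepsilon(e^u).
\]
Let $\varepsilon\to0$ along a sequence for which $u_\varepsilon\to u$ almost everywhere. Fatou's lemma on the left and the convergence $P_\varepsilon(e^u)\to e^u$ in $L^1$ on the right give $\int e^u\le\frac{8\pi}{V(r)}\int_{B_s}e^u$. Since $\sin t\le t$,
\[
\int_{B_s}e^u\le e^{b+\eta}\int_0^s2\pi t^{2a+1}\,dt=e^{b+\eta}\,\frac{\pi s^{2+2a}}{1+a}=\pi r^2\,\frac{e^{3\eta}(1+a)}{(1-\eta)^2}.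
\]
Let $s\to0$, so that $r\to0$ and $\pi r^2/V(r)\to1$, and then let $\eta\to0$.
\end{proof}

The footballs of Lemma~\ref{lem:football} give equality, so the constant cannot be improved. The lemma uses precise information at one point only. Elsewhere $u$ may be as singular as the differential inequality allows, so the other cone points enter only through the sign of their atoms in \eqref{eq:curv}.

\section{Nonexistence below $\bar\rho$}\label{sec:nonexistence}

Theorem~\ref{thm:main} follows at once from the next proposition, because $8\pi(1+\alpha_-)>0$ and $\alpha_-=\alpha_1$. Its first part already answers the question of the introduction; the second part gives the left endpoint.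

\begin{proposition}\label{prop:bound}
Let $N\ge1$, $\alpha_j\in(-1,0)$ for all $j$, and $0<\rho\le\bar\rho$. If \eqref{eq:main} has a solution, then $\rho\le8\pi(1+\alpha_j)$ for every $j$, with strict inequality if $\rho<\bar\rho$.
\end{proposition}

\begin{proof}
Let $u$ be the normalized solution. By \eqref{eq:curv}, $1-\frac12\Delta u-\frac12e^u$ is the sum of the constant $\frac{\bar\rho-\rho}{8\pi}$, which is nonnegative because $\rho\le\bar\rho$, and of atoms that are positive because all weights are negative. By Lemma~\ref{lem:normal}, Lemma~\ref{lem:area} applies at $p_j$ with $a=\alpha_j$ and gives $\rho=\int e^u\le8\pi(1+\alpha_j)$.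

If $\rho<\bar\rho$, the curvature inequality has room to spare, and we spend it on enlarging the area. Pick $\psi\in C_c^\infty(\mathbb{S}^2\setminus\Sigma)$ with $\psi\ge0$, $\psi\not\equiv0$, and put $u'=u+t\psi$ with $t>0$. By \eqref{eq:curv},
\[
1-\frac12\Delta u'-\frac12e^{u'}=\frac{\bar\rho-\rho}{8\pi}-\frac t2\Delta\psi-\frac12e^u\bigl(e^{t\psi}-1\bigr)+2\pi\sum_i|\alpha_i|\,\delta_{p_i}.
\]
The two middle terms vanish off $\operatorname{supp}\psi$, and $u$ is bounded on $\operatorname{supp}\psi$, so they tend to $0$ uniformly as $t\to0$. For small $t$ the right side is a nonnegative measure. Near $p_j$ we have $u'=u$, so Lemma~\ref{lem:area} applies to $u'$ and gives $\rho=\int e^u<\int e^{u'}\le8\pi(1+\alpha_j)$.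
\end{proof}

\section{Existence by minimization}\label{sec:min}

Let $H^1_*=\{w\in H^1(\mathbb{S}^2):\int w=0\}$, on which $\|\nabla w\|_{L^2}$ is a norm equivalent to the $H^1$ norm by the Poincar\'e inequality. For arbitrary weights $\alpha_j>-1$ define
\[
\mathcal{J}_\rho(w)=\frac12\int|\nabla w|^2-\rho\log\int he^w,\qquad w\in H^1_* .
\]

\begin{lemma}\label{lem:direct}
Let $Y$ be a closed subspace of $H^1_*$, and suppose that $\mathcal{J}_\rho(w)\ge c\int|\nabla w|^2-C$ on $Y$ with $c>0$. Then $\mathcal{J}_\rho|_Y$ has a minimizer $w$, and $w$ satisfies the identity in \eqref{eq:weak} for all $\phi\in Y$ and for all constant $\phi$.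
\end{lemma}

\begin{proof}
Fix $q>1$ with $h\in L^q$, and let $q'$ be the conjugate exponent. A minimizing sequence $w_k$ is bounded, so after passing to a subsequence $w_k\rightharpoonup w\in Y$ weakly in $H^1$, and $w_k\to w$ in $L^{2q'}$ by the Rellich theorem. From $|e^x-e^y|\le|x-y|(e^x+e^y)$, H\"older's inequality and (MT),
\[
\|e^{w_k}-e^w\|_{L^{q'}}\le\|w_k-w\|_{L^{2q'}}\bigl(\|e^{w_k}\|_{L^{2q'}}+\|e^w\|_{L^{2q'}}\bigr)\to0 .
\]
So $\int he^{w_k}\to\int he^w>0$. The Dirichlet energy is weakly lower semicontinuous, hence $w$ is a minimizer. For $\phi\in Y$ and $|t|\le1$ we have $|\partial_t(he^{w+t\phi})|\le he^we^{2|\phi|}\le he^w(e^{2\phi}+e^{-2\phi})$, which is integrable by H\"older's inequality and (MT). We may therefore differentiate $\mathcal{J}_\rho(w+t\phi)$ at $t=0$, which gives $\int\langle\nabla w,\nabla\phi\rangle=\rho\int he^w\phi/\!\int he^w$. This is \eqref{eq:weak} because $\int\phi=0$. For constant $\phi$ both sides of \eqref{eq:weak} vanish.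
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
\emph{Existence.} We apply Lemma~\ref{lem:direct} with $Y=H^1_*$ and need only the lower bound. Let $\rho\le0$. Since $\int\log h=-4\pi\sum_j\alpha_j\int G_{p_j}=0$, Jensen's inequality gives $\log\bigl(\frac1{4\pi}\int he^w\bigr)\ge\frac1{4\pi}\int(\log h+w)=0$, so $\mathcal{J}_\rho(w)\ge\frac12\int|\nabla w|^2$. Now let $0<\rho<8\pi(1+\alpha_-)$. As $q$ increases to $1/|\alpha_-|$, the number $1/q'=1-1/q$ increases to $1+\alpha_-$. So we can choose $q\in(1,1/|\alpha_-|)$, which ensures $h\in L^q$, with $\rho<8\pi/q'$. By H\"older's inequality and (MT) for $f=q'w$,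
\[
\log\int he^w\le\log\|h\|_{L^q}+\frac1{q'}\log\int e^{q'w}\le\frac{q'}{16\pi}\int|\nabla w|^2+C .
\]
Hence $\mathcal{J}_\rho(w)\ge\bigl(\frac12-\frac{\rho q'}{16\pi}\bigr)\int|\nabla w|^2-C$, and the coefficient is positive.

\emph{Uniqueness.} For $\rho<\bar\rho$ this is (U1). If $\rho=\bar\rho<8\pi(1+\alpha_-)$, then the quantity \eqref{eq:gap} is negative. This forces $N\ge3$, so (U2) applies.
\end{proof}

With positive weights $h$ is bounded, and the same argument gives existence for $\rho<8\pi$. To pass $8\pi$ we impose antipodal symmetry, which halves the constant in (MT).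

\begin{proof}[Proof of Proposition~\ref{prop:sign}]
Let $\Sigma$ consist of $N/2$ antipodal pairs, all with the same weight $\alpha>0$. Then $\bar\rho=4\pi(2+N\alpha)>8\pi$, so the interval is nonempty. The function $h$ is bounded, and it is even, $h(-x)=h(x)$, because $G_{-p}(-x)=G_p(x)$. Let $Y\subset H^1_*$ be the closed subspace of even functions. By Moser \cite{moser}, $\log\int e^w\le\frac1{32\pi}\int|\nabla w|^2+C$ for $w\in Y$. Hence $\mathcal{J}_\rho(w)\ge\bigl(\frac12-\frac{\rho}{32\pi}\bigr)\int|\nabla w|^2-C$ on $Y$ for $\rho>0$, and the coefficient is positive for $\rho<16\pi$. Lemma~\ref{lem:direct} gives an even $w$ that satisfies \eqref{eq:weak} for all even $\phi$. If $\phi$ is odd, both integrands in \eqref{eq:weak} change sign under the isometry $x\mapsto-x$, because $w$ and $h$ are even, so both sides vanish. Every $\phi\in H^1$ is the sum of an even and an odd function, so $w$ is a solution.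
\end{proof}

For these solutions $8\pi<\rho<\bar\rho$, so the curvature \eqref{eq:K} exceeds $\frac12$ off $\Sigma$, and yet the area exceeds $8\pi$, the bound that Lemma~\ref{lem:area} would give at a regular point ($a=0$). The lemma does not apply because the atoms of curvature are negative.

\section{The endpoint $\rho=\bar\rho$}\label{sec:endpoint}

We now prove Theorem~\ref{thm:class}(b). For $\rho<\bar\rho$ it is Theorem~\ref{thm:main}. For $\rho=\bar\rho>8\pi(1+\alpha_-)$ there is no solution by Proposition~\ref{prop:bound}. There remains the case $\rho=\bar\rho=8\pi(1+\alpha_-)$, that is, $|\alpha_1|=\sum_{j\ge2}|\alpha_j|$ by \eqref{eq:gap}. This is impossible for $N=1$. For $N=2$ it means $\alpha_1=\alpha_2$, which is the case of Lemma~\ref{lem:football}. So it suffices to prove the following.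

\begin{proposition}\label{prop:endpoint}
Let $N\ge3$, $\alpha_j\in(-1,0)$ for all $j$, and $\rho=\bar\rho=8\pi(1+\alpha_1)$. Then \eqref{eq:main} has no solution.
\end{proposition}

A picture for $N=3$, not used below, shows what to expect. Glue two copies of a triangle with angles $\pi(1+\alpha_j)$ on the sphere of curvature $\frac12$ along their boundaries. The cone angles are $2\pi(1+\alpha_j)$. Each copy has area twice its angle excess, so the total area is $4\pi(2+\sum_j\alpha_j)=\bar\rho$. The polar triangle, drawn on the unit sphere, has sides $\pi|\alpha_j|$, and the triangle inequality gives $|\alpha_1|<|\alpha_2|+|\alpha_3|$ strictly. So there is no such triangle in the borderline case.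

A solution would give equality in Lemma~\ref{lem:area} with curvature exactly $\frac12$, so the bump $t\psi$ of Proposition~\ref{prop:bound} is not available, and footballs show that equality can occur. We perturb the data instead. Changing $\rho$ alone does not help: below $\bar\rho$ solutions exist, and above $\bar\rho$ the curvature bound is lost. But if we raise $\alpha_2$ and keep $\rho$ equal to the new value of $\bar\rho$, then the area grows, the curvature stays $\frac12$, and the bound $8\pi(1+\alpha_1)$ does not move. To carry the solution along we need the implicit function theorem, and hence nondegeneracy. This is where $N\ge3$ is used.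

\subsection*{Nondegeneracy}

\begin{lemma}\label{lem:nondeg}
Let $N\ge3$, $\alpha_j\in(-1,0)$ for all $j$, $\rho=\bar\rho>0$, and let $u$ be a normalized solution. Let $\varphi\in C^0(\mathbb{S}^2)$ with $\int\varphi=0$ satisfy $-\Delta\varphi=e^u(\varphi-m)$ in the sense of distributions, where $m=\frac1\rho\int e^u\varphi$. Then $\varphi\equiv0$.
\end{lemma}

The function $f=\varphi-m$ satisfies $-\Delta f=e^uf$: it is an eigenfunction with eigenvalue $1$ of the metric $e^ug$ of curvature $\frac12$. The footballs show what such eigenfunctions look like. Differentiating $\Delta_0U_\lambda=-e^{U_\lambda}$ in $\lambda$ gives the eigenfunction $f=\lambda\partial_\lambda U_\lambda=2(1-X)/(1+X)$. Since $X_{\bar z}=\beta X/\bar z$,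
\[
e^{-U_\lambda}f_{\bar z}=\frac{|z|^2(1+X)^2}{8\beta^2X}\cdot\frac{-4}{(1+X)^2}\cdot\frac{\beta X}{\bar z}=-\frac{z}{2\beta}.
\]
The left side is, up to a factor $2$, the $\partial_z$-component of the gradient of $f$ in the metric $e^{U_\lambda}|dz|^2$. So the gradient is a holomorphic vector field that vanishes at the two cone points. We prove that this happens in general; three zeros are then too many. The estimates at the cone points rest on the following lemma, in which $D_R=\{|z|<R\}\subset\mathbb{C}$.

\begin{lemma}\label{lem:grad}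
Let $-1<\alpha<0$, $0<R\le1$ and $q>1$. Let $F\in W^{2,q}(D_R)$ be smooth off $0$ with $|\Delta_0F|\le C|z|^{2\alpha}$. Then $|\nabla F|\le C'|z|^\alpha$ for $0<|z|<R/2$.
\end{lemma}

\begin{proof}
The difference between $F$ and the logarithmic potential $\frac1{2\pi}\int_{D_R}\log|z-y|\,\Delta_0F(y)\,dy$ is harmonic in $D_R$, so its gradient is bounded on $D_{R/2}$. Hence $|\nabla F(z)|\le C+C\int_{D_R}|y|^{2\alpha}|z-y|^{-1}\,dy$. We split the integral into three parts. On $|y|<|z|/2$ we have $|z-y|^{-1}\le2/|z|$ and $\int_{|y|<|z|/2}|y|^{2\alpha}\,dy=C|z|^{2\alpha+2}$. On $|y-z|<|z|/2$ we have $|y|^{2\alpha}\le C|z|^{2\alpha}$ and $\int_{|y-z|<|z|/2}|z-y|^{-1}\,dy=\pi|z|$. Each of these parts contributes at most $C|z|^{2\alpha+1}$. On the rest, $|y|\ge|z|/2$ and $|y|\le|y-z|+|z|\le3|y-z|$, so the contribution is at most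
\[
6\pi\int_{|z|/2}^Rt^{2\alpha}\,dt\le6\pi\Bigl(\frac{|z|}{2}\Bigr)^{\alpha}\int_0^Rt^\alpha\,dt=C|z|^\alpha .
\]
Finally, $1\le|z|^\alpha$ and $|z|^{2\alpha+1}\le|z|^\alpha$ for $|z|\le1$, because $-1<\alpha<0$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:nondeg}]
Let $f=\varphi-m$. The function $e^uf$ has mean zero and lies in $L^q$ for some $q\in(1,2)$, so $f\in W^{2,q}$ by (L), and $f$ is smooth off $\Sigma$ by Schauder estimates.

\emph{Step 1: a vector field and a quadratic differential.} In a local conformal coordinate $z$ put $U=u+\gamma$, so that $e^ug=e^U|dz|^2$. Off $\Sigma$, \eqref{eq:curv} with $\rho=\bar\rho$ reads $\Delta u=2-e^u$, and (C) gives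
\begin{equation}\label{eq:local}
4U_{z\bar z}=-e^U,\qquad4f_{z\bar z}=-e^Uf .
\end{equation}
Let $V=e^{-U}f_{\bar z}$. We want to show that $V_{\bar z}=0$, so we measure the failure of this by
\[
Q=e^U\,\overline{V_{\bar z}}=e^U\partial_z\bigl(e^{-U}f_z\bigr)=f_{zz}-U_zf_z ,
\]
where we used that $f$ is real. If $\zeta$ is another conformal coordinate and $z'=dz/d\zeta$, then $e^{U^\zeta}=e^{U^z}|z'|^2$ and $f_{\bar\zeta}=f_{\bar z}\,\overline{z'}$, so $V^\zeta=V^z/z'$. Since $\partial_{\bar\zeta}z'=0$, we get $\partial_{\bar\zeta}V^\zeta=(\overline{z'}/z')\,\partial_{\bar z}V^z$ and so $Q^\zeta=(z')^2Q^z$. Thus $V\partial_z$ is a vector field and $Q\,dz^2$ is a quadratic differential on $\mathbb{S}^2\setminus\Sigma$. By \eqref{eq:local},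
\[
Q_{\bar z}=f_{zz\bar z}-U_{z\bar z}f_z-U_zf_{z\bar z}=-\tfrac14\bigl(U_ze^Uf+e^Uf_z\bigr)+\tfrac14e^Uf_z+\tfrac14U_ze^Uf=0 .
\]
So $Q$ is holomorphic off $\Sigma$. The cancellation needs both equations in \eqref{eq:local}; the first holds only for $\rho=\bar\rho$.

\emph{Step 2: behavior at $p_j$.} Let $\alpha=\alpha_j$ and let $z$ be the stereographic coordinate centered at $p_j$, in which $1-\cos d(\cdot,p_j)=2|z|^2/(1+|z|^2)$. By \eqref{eq:green}, on a small disk $D_R$ the function $U_0=U-2\alpha\log|z|$ is the sum of $w$ and a smooth function. So $U_0$ is bounded and lies in $W^{2,q}(D_R)$ for some $q>1$, we have $C^{-1}|z|^{2\alpha}\le e^U\le C|z|^{2\alpha}$, and $\Delta_0U_0=-e^U$ off $0$. Lemma~\ref{lem:grad} applies to $f$, which is bounded with $\Delta_0f=-e^Uf$, and to $U_0$. It gives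
\[
|\nabla f|\le C|z|^\alpha,\qquad|\nabla U|\le C|z|^{-1},\qquad|V|\le C|z|^{-2\alpha}|z|^\alpha=C|z|^{-\alpha}.
\]
Thus $V\to0$ at $p_j$, because $\alpha<0$. To bound $Q$ without estimating second derivatives of $f$ we use that $Q$ is holomorphic. Let $\chi\in C_c^\infty(D_1)$ be radial with $\int\chi=1$, and let $\chi_t(y)=t^{-2}\chi(y/t)$. For $0<|z|<R/4$ and $t=|z|/2$, the mean value property and an integration by parts give
\[
Q(z)=\int\chi_t(y-z)\,Q(y)\,dy=-\int(\partial\chi_t)(y-z)\,\partial f(y)\,dy-\int\chi_t(y-z)\,\partial U(y)\,\partial f(y)\,dy,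
\]
where $\partial=\partial_z$ and $dy$ is Lebesgue measure. On the disk of integration $|z|/2\le|y|\le3|z|/2$, and $\|\nabla\chi_t\|_{L^1}=C/t$, $\|\chi_t\|_{L^1}=C$. Hence $|Q(z)|\le C|z|^{\alpha-1}$. Then $|z^2Q|\le C|z|^{1+\alpha}\to0$, so $z^2Q$ extends holomorphically across $0$ and vanishes there. Therefore $Q$ has at most a simple pole: $|Q|\le C/|z|$.

\emph{Step 3: $Q\equiv0$.} Simple poles alone do not force this: $dz^2/\prod_{j=1}^4(z-z_j)$ has four simple poles and is regular at $\infty$. We use that $Q$ comes from $V$. By the transformation rules, $\bar V^\zeta\bar Q^\zeta\,d\bar\zeta=\bar V^z\bar Q^z\,\overline{z'}\,d\bar\zeta=\bar V^z\bar Q^z\,d\bar z$, so $\omega=\bar V\bar Q\,d\bar z$ is a $1$-form on $\mathbb{S}^2\setminus\Sigma$. Since $\partial_z\bar Q=0$ and $\partial_z\bar V=e^{-U}Q$,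
\[
d\omega=e^{-U}|Q|^2\,dz\wedge d\bar z=-2i\,e^{-U}|Q|^2\,dx\wedge dy .
\]
Let $\Omega_\delta$ be the complement of the disks $|z|<\delta$ around the $p_j$. By Stokes' theorem and Step 2,
\[
2\int_{\Omega_\delta}e^{-U}|Q|^2\,dx\,dy\le\sum_j\oint_{|z|=\delta}|V||Q|\,|dz|\le C\sum_j\delta^{-\alpha_j}\to0\qquad(\delta\to0).
\]
So $Q\equiv0$. (The first bound $|Q|\le C|z|^{\alpha-1}$ would only show that the boundary terms are bounded; this is why we passed to the simple pole.)

\emph{Step 4: counting zeros.} Now $V_{\bar z}=0$ off $\Sigma$ and $V\to0$ at each $p_j$, so $V\partial_z$ extends to a holomorphic vector field on $\mathbb{S}^2$ that vanishes on $\Sigma$. Take a stereographic coordinate $z$ with $\infty\notin\Sigma$. Then $V^z$ is entire, and $V^\zeta=-\zeta^2V^z$ is bounded near $\zeta=1/z=0$, so $|V^z|\le C|z|^2$ for large $|z|$. Hence $V^z$ is a polynomial of degree at most $2$ with $N\ge3$ distinct zeros, and $V\equiv0$. Then $f_{\bar z}=0$, so the real function $f$ is constant, and $0=-\Delta f=e^uf$ gives $f=0$. Thus $\varphi=m$ is a constant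 of mean zero.
\end{proof}

\subsection*{Moving a weight}

\begin{proof}[Proof of Proposition~\ref{prop:endpoint}]
Suppose that there is a solution, given by $w_0$ with $\int w_0=0$, and let $u$ be the normalized solution. For $\tau$ near $0$ consider the weights $(\alpha_1,\alpha_2+\tau,\alpha_3,\dots,\alpha_N)$, with
\[
h_\tau=h\,e^{-4\pi\tau G_{p_2}},\qquad\rho_\tau=\bar\rho+4\pi\tau ;
\]
thus $\rho_\tau$ is the value of $\bar\rho$ for the new weights. Choose $q\in(1,2)$ and $\sigma>0$ with $q(|\alpha_j|+2\sigma)<1$ for all $j$. We work in the Banach space $E=\{w\in C^0(\mathbb{S}^2):\int w=0\}$, where the nonlinearity is easy to differentiate, and define $F:E\times(-\sigma,\sigma)\to E$ by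
\[
F(w,\tau)=w-(-\Delta)^{-1}\left[\rho_\tau\left(\frac{h_\tau e^w}{\int h_\tau e^w}-\frac1{4\pi}\right)\right].
\]
By Lemma~\ref{lem:normal} and (L), $w_0\in E$ and $F(w_0,0)=0$. Conversely, if $F(w,\tau)=0$, then $w\in W^{2,q}\subset H^1$ satisfies \eqref{eq:weak} with $h_\tau$ and $\rho_\tau$.

\emph{$F$ is of class $C^1$.} Write $d_2=d(\cdot,p_2)$. By \eqref{eq:green}, $e^{-4\pi\tau G_{p_2}}\le Cd_2^{-2\sigma}$ for $|\tau|<\sigma$, and $|G_{p_2}|\le Cd_2^{-2\sigma}$. So $h_\tau$ and $\partial_\tau h_\tau=-4\pi G_{p_2}h_\tau$ are dominated by $Chd_2^{-4\sigma}$, which lies in $L^q$ by the choice of $q$ and $\sigma$. By the mean value theorem and dominated convergence, $\tau\mapsto h_\tau$ is a $C^1$ curve in $L^q$. The map $w\mapsto e^w$ is smooth from $C^0$ to $C^0$, multiplication $C^0\times L^q\to L^q$ is bounded and bilinear, integration is bounded and linear on $L^q$, $\int h_\tau e^w>0$, and $(-\Delta)^{-1}$ is bounded from the mean-zero functions in $L^q$ to $E$. Hence $F$ is $C^1$.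

\emph{$D_wF(w_0,0)$ is invertible.} Since $e^u=\bar\rho\,he^{w_0}/\!\int he^{w_0}$, differentiating the quotient gives
\[
D_wF(w_0,0)\varphi=\varphi-(-\Delta)^{-1}\bigl[e^u(\varphi-m)\bigr],\qquad m=\frac1{\bar\rho}\int e^u\varphi .
\]
The map $\varphi\mapsto e^u(\varphi-m)$ is bounded from $E$ to $L^q$, and $(-\Delta)^{-1}$ is compact into $E$ by (L). So $D_wF(w_0,0)$ is the identity minus a compact operator. It is injective by Lemma~\ref{lem:nondeg}, hence invertible by the Fredholm alternative.

\emph{Conclusion.} By the implicit function theorem, for small $\tau>0$ there is $w_\tau\in E$ with $F(w_\tau,\tau)=0$. We take $\tau<|\alpha_2|$, so that all the new weights lie in $(-1,0)$. Proposition~\ref{prop:bound}, applied to the new problem at the point $p_1$, whose weight has not changed, gives $\rho_\tau\le8\pi(1+\alpha_1)$. But $\rho_\tau=8\pi(1+\alpha_1)+4\pi\tau$, a contradiction.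
\end{proof}

This completes the proof of Theorem~\ref{thm:class}.

\begin{thebibliography}{9}

\bibitem{moser}
Moser, \emph{On a nonlinear problem in differential geometry}, 1973.

\bibitem{source}
\emph{Uniqueness of solutions to singular Liouville equations},
\texttt{http://archytas.pims.math.ca/\allowbreak workshops/\allowbreak 2018/\allowbreak 18w5209/\allowbreak files/\allowbreak Jevnikar.pdf}

\end{thebibliography}
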